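# Vortex spheres held by a neck: Ginzburg–Landau solutions of unbounded energy on domains homeomorphic to a ball

## 1. Energy, degree, harmonic phase, and necks

Throughout $N\ge 3$, and $\Omega\subset\mathbb R^N$ is a bounded domain with smooth boundary. For $a,b\in\mathbb C$ we write $(a,b)=\mathrm{Re}(a\bar b)$, the real inner product of the plane. Note that $(ia,b)=-(ib,a)$.

**Definition 1 (energy and equation).** For $0<\varepsilon<1$ put
$$e_\varepsilon(v)=\tfrac12|\nabla v|^2+\tfrac1{4\varepsilon^2}(1-|v|^2)^2,\qquad E_\varepsilon(u)=\int_\Omega e_\varepsilon(u).$$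
The Ginzburg–Landau equation with Dirichlet datum $g_\varepsilon$ is
$$-\Delta u_\varepsilon=\tfrac1{\varepsilon^2}u_\varepsilon(1-|u_\varepsilon|^2)\ \text{ in }\Omega,\qquad u_\varepsilon=g_\varepsilon\ \text{ on }\partial\Omega. \tag{1}$$
It is the Euler–Lagrange equation of $E_\varepsilon$. We write $H^1_g$ for the functions in $H^1(\Omega;\mathbb C)$ with trace $g$. A *local minimizer* of $E_\varepsilon$ in $H^1_g$ is a $u$ such that $E_\varepsilon(w)\ge E_\varepsilon(u)$ for all $w\in H^1_g$ close enough to $u$ in the $H^1$ norm.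

*Example (the planar vortex).* On the unit disc of $\mathbb R^2=\mathbb C$ take $v(x)=\min(|x|/\varepsilon,1)\,x/|x|$. For $\varepsilon<|x|<1$ we have $|v|=1$ and $|\nabla v|=1/|x|$, so this region contributes $\frac12\int_\varepsilon^1\rho^{-2}\,2\pi\rho\,d\rho=\pi|\log\varepsilon|$. For $|x|<\varepsilon$, $v=x/\varepsilon$; the gradient term contributes $\frac12\cdot\frac{2}{\varepsilon^2}\cdot\pi\varepsilon^2=\pi$ and the potential term $\frac{1}{4\varepsilon^2}\cdot\pi\varepsilon^2\int_0^1(1-s)^2ds=\frac\pi{12}$. A unit vortex costs $\pi|\log\varepsilon|$ plus a constant.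

Two elementary facts are used constantly. By $a^2+b^2\ge2ab$,
$$\big|1-|v|^2\big|\,|\nabla v|\le\sqrt2\,\varepsilon\,e_\varepsilon(v). \tag{2}$$
Also, let $Py=y/\max(1,|y|)$ be the projection of $\mathbb C$ onto the closed unit disc. It is $1$-Lipschitz, so $|\nabla(Pu)|\le|\nabla u|$ a.e., and $(1-|Pu|^2)^2\le(1-|u|^2)^2$; hence $E_\varepsilon(Pu)\le E_\varepsilon(u)$. Finally $P$ fixes $S^1$, so it preserves $S^1$-valued boundary data.

**Definition 2 (degree and current).** If $v$ does not vanish on an oriented closed curve $\gamma$, then $\deg(v,\gamma)\in\mathbb Z$ is $\frac1{2\pi}$ times the total change of phase of $v$ along $\gamma$. The same definition applies on a line if $v=1$ outside a bounded interval. If $v$ does not vanish on a disc minus finitely many smaller disjoint discs, the degree on the outer circle is the sum of the degrees on the inner ones. The *current* of $v$ along $\gamma$ is $\frac1{2\pi}\int_\gamma(iv,\partial_\tau v)$, with $\tau$ the unit tangent. Where $v=|v|e^{i\varphi}$,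
$$(iv,\partial_\tau v)=|v|^2\,\partial_\tau\varphi. \tag{3}$$

*Example.* On a circle, $v=e^{ik\theta}$ has degree $k$ and current $k$, while $v=\frac12e^{ik\theta}$ has degree $k$ and current $\frac k4$. The degree is an integer but needs $v\ne0$. The current makes sense for almost every circle when $v$ is only $H^1$, but need not be an integer.

**Definition 3 (harmonic phase).** If $\partial\Omega$ is connected and simply connected, a smooth $g:\partial\Omega\to S^1$ can be written $g=e^{i\varphi_0}$ with $\varphi_0$ smooth. Let $\varphi_*$ be the harmonic extension of $\varphi_0$ to $\Omega$, and $u_*=e^{i\varphi_*}$.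

*Example.* For $g\equiv1$ we get $\varphi_*=0$ and $u_*=1$. For $g=e^{ix_1}$ restricted to $\partial\Omega$ we get $u_*=e^{ix_1}$.

**Definition 4 (axisymmetric domain with a neck).** Write $x=(x',z)\in\mathbb R^{N-1}\times\mathbb R$, $r=|x'|$, and $\sigma=|S^{N-2}|$. Let $\Omega$ be invariant under $O(N-1)$ acting on $x'$, so that $\Omega=\{(|x'|,z)\in D\}$ with $D\subset[0,\infty)\times\mathbb R$ relatively open and connected, and assume that $D$ meets the axis $\{r=0\}$. View $D$ as a subset of $\mathbb R^2$, fix $p_0=(r_0,z_0)\in\partial D$ with $r_0>0$, and let $B_\rho$ be the open disc of radius $\rho$ about $p_0$. We say that $\Omega$ has a *neck* with parameters $(r_0,r_1,\rho_1,\rho_2)$, where $r_1>r_0$ and $0<\rho_1<\rho_2$, if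
$$r\ge r_0\ \text{ on } D\cap B_{\rho_2},\qquad r\ge r_1\ \text{ on } D\cap(B_{\rho_2}\setminus B_{\rho_1}). \tag{4}$$

For every $t<\rho_2$ the point $p_0-(t,0)\in\partial B_t$ has first coordinate $<r_0$, so it is not in $D$. Hence *if a function on $D\cap B_{\rho_2}$ is extended by $1$ to $B_{\rho_2}\setminus D$, it takes the value $1$ on every circle $\partial B_t$.*

*Non-example.* A ball centered on the axis has no neck: if $p_0$ is a boundary point with $r_0>0$, the points $p_0-(s,0)$, $s>0$ small, lie in $D$ and have $r<r_0$.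

*Example (the domains $\Omega_\delta$, $0<\delta\le\frac18$).* Let
$$D_0=\{r\ge0,\ r^2+z^2<16\}\setminus\{z\le1,\ r\le\sqrt{\delta^2+z^2}\}.$$
We have removed from a ball a solid hourglass, cut off at height $1$, whose waist at $z=0$ has radius $\delta$. In the half plane, the boundary of $D_0$ is an arc: the segment from $(0,1)$ to $(\sqrt{1+\delta^2},1)$, then the hyperbola $r=\sqrt{\delta^2+z^2}$ down to the circle $r^2+z^2=16$, then the circle up to $(0,4)$. Round its two corners smoothly inside discs of radius $\frac1{10}$ about them; call the result $D$, and put $\Omega_\delta=\{(|x'|,z)\in D\}$. We check three things.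

* *Smoothness.* $\partial\Omega_\delta$ is smooth: near the axis it is flat (at $z=1$) or spherical (at $z=4$).
* *Topology.* $\overline D$ is a closed Jordan domain. By the Schoenflies theorem there is a homeomorphism of $\overline D$ onto a closed half disc taking the axis segment to the diameter. Rotating it about the axis gives a homeomorphism of $\overline{\Omega_\delta}$ onto the closed unit ball. So $\Omega_\delta$ is simply connected, and $\partial\Omega_\delta\cong S^{N-1}$ is connected and simply connected.
* *Neck.* Let $p_0=(\delta,0)$. The corners are at heights $1$ and $-\sqrt{8-\delta^2/2}$, hence at distance $\ge1$ from $p_0$, so $D\cap B_{3/4}=\{r>\sqrt{\delta^2+z^2}\}\cap B_{3/4}$. There $r>\delta$. If moreover the distance to $p_0$ is at least $\frac12$, then $r\ge r-\delta\ge0$ and $r\ge|z|$ give $2r^2\ge(r-\delta)^2+z^2\ge\frac14$, so $r>\frac13$. Hence (4) holds with $(r_0,r_1,\rho_1,\rho_2)=(\delta,\frac13,\frac12,\frac34)$.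

**Textbook facts used.** The coarea formula; Sard's theorem; Rellich's theorem; compactness of $BV\subset L^1$ on compact manifolds with Lipschitz boundary; the embedding $H^1\subset L^4$ in the plane; elliptic regularity; existence of Haar measure on $SO(n)$ and $O(n)$, meaning the rotation-invariant probability measure.

## 2. The bounded-energy conjecture and two theorems against it

Consider the bound
$$E_\varepsilon(u_\varepsilon)\le C\quad\text{with $C$ independent of $\varepsilon$.} \tag{5}$$
The problem quotes two facts. Minimizers of $E_\varepsilon$ with datum $g$ converge (at least in $H^1$) to $u_*$. If $\Omega$ is star-shaped, *every* solution of (1), minimizing or not, satisfies (5) and converges to $u_*$ (at least in $H^1$). The question, taken from "Asymptotics for the Ginzburg–Landau Equation in Arbitrary Dimensions", is whether the shape of $\Omega$ matters, or only its topology.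

**Conjecture.** Let $\Omega\subset\mathbb R^N$, $N\ge3$, be a bounded, simply connected, regular domain. Assume $\partial\Omega$ is simply connected and $u_\varepsilon$ is a (nonminimizing) solution of (1) with $g_\varepsilon=g:\partial\Omega\to S^1$ smooth. Then (5) holds and $u_\varepsilon\to u_*=\exp i\varphi_*$ (at least) in $H^1(\Omega)$ as $\varepsilon\to0$.

The conjecture is false in every dimension $N\ge3$, already for $g\equiv1$.

**Theorem 1.** Let $\Omega$ have a neck, $g\equiv1$, and let $k\ge1$ be an integer with $k\,r_0^{N-2}<r_1^{N-2}$. For all small $\varepsilon$ there is a solution $u_\varepsilon\in C^\infty(\overline\Omega)$ of (1), $O(N-1)$-invariant, $|u_\varepsilon|\le1$, with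
$$\lim_{\varepsilon\to0}\frac{E_\varepsilon(u_\varepsilon)}{|\log\varepsilon|}=k\,\pi\,\sigma\,r_0^{N-2}.$$
No subsequence of $u_\varepsilon$ converges weakly in $H^1(\Omega)$ to $u_*\equiv1$.

Apply this to $\Omega_{1/8}$ with $k=1$: since $\frac18<\frac13$, there are solutions with $E_\varepsilon(u_\varepsilon)=(\pi\sigma8^{-(N-2)}+o(1))|\log\varepsilon|\to\infty$, and both conclusions of the conjecture fail on a domain homeomorphic to a ball. For $N=3$ the constant is $\pi\cdot2\pi/8=\pi^2/4$.

**Theorem 2 (no symmetry, every datum, local minimizers).** There is $\delta_0(N)>0$ such that for $\Omega=\Omega_\delta$, $\delta\le\delta_0$, and *every* smooth $g:\partial\Omega\to S^1$, for all small $\varepsilon$ there is a solution $u_\varepsilon$ of (1) which is a local minimizer of $E_\varepsilon$ in $H^1_g(\Omega;\mathbb C)$ (for the $H^1$ topology), with $c|\log\varepsilon|\le E_\varepsilon(u_\varepsilon)\le C|\log\varepsilon|$, $c>0$. No subsequence converges weakly in $H^1$ to $u_*$.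

## 3. Constant datum on a star-shaped domain, and the boundary term that loses its sign

Take $g\equiv1$ and let $u\in C^\infty(\overline\Omega)$ solve (1). The natural way to bound all solutions at once is to multiply the equation by $x\cdot\nabla u$ and integrate. On the left,
$$\int_\Omega(-\Delta u,x\cdot\nabla u)=-\int_{\partial\Omega}(\partial_\nu u,x\cdot\nabla u)+\int_\Omega\Big(|\nabla u|^2+x\cdot\nabla\tfrac{|\nabla u|^2}2\Big).$$
Since $u=1$ on $\partial\Omega$, the gradient there is purely normal: $x\cdot\nabla u=(x\cdot\nu)\,\partial_\nu u$ and $|\nabla u|=|\partial_\nu u|$. Integrating the last term by parts, the left side equals $(1-\frac N2)\int_\Omega|\nabla u|^2-\frac12\int_{\partial\Omega}(x\cdot\nu)|\partial_\nu u|^2$. On the right, $\frac1{\varepsilon^2}(1-|u|^2)(u,x\cdot\nabla u)=-x\cdot\nabla\frac{(1-|u|^2)^2}{4\varepsilon^2}$ integrates to $N\int_\Omega\frac{(1-|u|^2)^2}{4\varepsilon^2}$. Hence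
$$\frac{N-2}2\int_\Omega|\nabla u|^2+\frac N{4\varepsilon^2}\int_\Omega(1-|u|^2)^2+\frac12\int_{\partial\Omega}(x\cdot\nu)|\partial_\nu u|^2=0. \tag{6}$$

If $\Omega$ is star-shaped about $0$, so that $x\cdot\nu\ge0$ on $\partial\Omega$, all three terms are nonnegative. Then $\nabla u=0$ and $u\equiv1$: for the constant datum there is exactly one solution.

Where does this stop? When $x\cdot\nu<0$ somewhere, (6) only says
$$\frac{N-2}2\int_\Omega|\nabla u|^2\le\frac12\int_{\{x\cdot\nu<0\}}|x\cdot\nu|\,|\partial_\nu u|^2,$$
and we have no bound for $\partial_\nu u$ on that part of the boundary. On $\Omega_\delta$ the bad part cannot be avoided by moving the origin. At the waist point $(\delta\omega,0)$, $\omega\in S^{N-2}$, the outward normal is $(-\omega,0)$. With the origin moved to $(a,c)$, the multiplier there is $(\delta\omega-a)\cdot(-\omega)=-\delta+a\cdot\omega$, and it is negative for any $\omega$ with $a\cdot\omega\le0$. If a solution of large energy exists, this is where to look for it.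

## 4. A vortex sphere around the waist, and the Lagrange multiplier

By the example after Definition 1, a unit vortex along the sphere $\{r=R,\ z=\text{const}\}\cong S^{N-2}$ should cost about $\pi\sigma R^{N-2}|\log\varepsilon|$. In a ball such a sphere can shrink to a point. Around the waist of the hourglass it cannot, because the obstacle is inside it; and to slide off it must first become longer, since on leaving the disc of radius $\frac12$ about $p_0$ it has $R>\frac13$. The energy landscape should therefore have a valley of height about $\pi\sigma\delta^{N-2}|\log\varepsilon|$ behind a pass of height about $\pi\sigma3^{-(N-2)}|\log\varepsilon|$.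

No topology of $\Omega$ forces this. If $u:\overline\Omega\to S^1$ is continuous with $u=1$ on $\partial\Omega$, and $\overline\Omega$ is homeomorphic to a closed ball, then $u=e^{i\varphi}$, and $\varphi$ is constant on the connected set $\partial\Omega$; so the phase has no net change along any arc with endpoints on $\partial\Omega$. A state that winds around the waist must have zeros, where degree is not defined, and degrees of $H^1$ maps do not pass to weak limits. We therefore measure winding by the averaged *current*. For an invariant $u=v(r,z)$ with $u=1$ on $\partial\Omega$, extend $v$ by $1$ to $B_{\rho_2}\setminus D$, and put $I=(\rho_1,\rho_2)$, $A=B_{\rho_2}\setminus\overline{B_{\rho_1}}$,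
$$F(u)=\frac1{2\pi|I|}\int_A(iv,\partial_\tau v), \tag{7}$$
where $\tau$ is the counterclockwise unit tangent to the circles about $p_0$.

The first thing to try is to minimize $E_\varepsilon$ subject to $F(u)=k$. A minimizer exists, but it need not solve (1). By the antisymmetry of $(ia,b)$ and integration by parts on circles, the first variation of $F$ in an invariant direction $\phi$ (extended by $0$) is $-\frac1{\pi|I|}\int_A(i\partial_\tau v,\phi)$. So the constrained equation carries a multiple of this term, and nothing says that the multiplier vanishes.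

The way out is to use the inequality constraint $|F(u)-k|\le\frac12$ and to prove that the minimizer stays strictly inside. The reason will be this: *a map with energy below the pass has $F$ close to an integer.* In $A$ we have $r\ge r_1$, so the planar energy of $v$ in $A$ is at most $\Lambda|\log\varepsilon|$ with $\Lambda<\pi$. That is not enough for a single vortex, so the winding on $\partial B_t$ cannot change with $t\in I$, and the current is nearly equal to that integer winding for most $t$. The next two sections make this precise.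

## 5. Growing discs that carry degree

The first lemma says that degree in the plane costs $\pi|\log\varepsilon|$ per unit, and that this cost is found inside a few small discs.

**Lemma 1.** Let $0<m<m'<1$, $U'\subset\mathbb R^2$ open, $v$ smooth near $\overline{U'}$, $|v|\ge m'$ on $\partial U'$, $\{x\in U':|v|<m'\}$ bounded, $\mathcal E=\int_{U'}e_\varepsilon(v)<\infty$, and
$$R_0=\frac{\sqrt2\,\varepsilon\,\mathcal E}{(1-m'^2)(m'-m)}.$$
For every $R>R_0$ there is a finite (possibly empty) family $\mathcal B$ of disjoint closed discs of total radius $\le R$ with $|v|\ge m$ on $U'\setminus\bigcup\mathcal B$, and for every $B\in\mathcal B$ with $B\subset U'$: $|v|\ge m$ on $\partial B$ and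
$$\int_Be_\varepsilon(v)\ge\pi m^2|d_B|\log(R/R_0),\qquad d_B=\deg(v,\partial B). \tag{8}$$
(If $R_0=0$, the family is empty and (8) says nothing.)

**Step 1: a short level set.** *Purpose: enclose the set where $|v|$ is small by curves of small total length.* By the coarea formula, $|\nabla|v||\le|\nabla v|$ and (2),
$$\int_m^{m'}\mathcal H^1(\{|v|=\lambda\}\cap U')\,d\lambda\le\int_{U'\cap\{m<|v|<m'\}}|\nabla v|\le\frac1{1-m'^2}\int_{U'}\big|1-|v|^2\big||\nabla v|\le\frac{\sqrt2\,\varepsilon\mathcal E}{1-m'^2}=R_0(m'-m).$$
So the set of $\lambda\in(m,m')$ with $\mathcal H^1(\{|v|=\lambda\}\cap U')\le R_0$ has positive measure. By Sard's theorem it contains a regular value $\lambda$ of $|v|$ (which is smooth where $v\ne0$). The level set is closed in $\overline{U'}$, bounded, and disjoint from $\partial U'$, where $|v|\ge m'>\lambda$. Hence it is a compact one-dimensional manifold, a finite union of Jordan curves $\gamma_j$. Cover $\gamma_j$ by the closed disc centered at a point of $\gamma_j$ with radius the length of $\gamma_j$. The total radius is $\le R_0$.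

**Step 2: merging.** *Purpose: make the discs disjoint without increasing the total radius.* If closed discs $\bar B(a_1,r_1)$, $\bar B(a_2,r_2)$ intersect, then $|a_1-a_2|\le r_1+r_2$. With $c=\frac{r_1a_1+r_2a_2}{r_1+r_2}$ we get $|a_1-c|=\frac{r_2|a_1-a_2|}{r_1+r_2}\le r_2$ and likewise $|a_2-c|\le r_1$, so both discs lie in $\bar B(c,r_1+r_2)$. Replace the two by this one, and repeat until the family is disjoint. We obtain $\mathcal B(0)$, of total radius $R_{00}\le R_0$, whose union contains all $\gamma_j$.

**Step 3: $|v|\ge\lambda$ outside $\bigcup\mathcal B(0)$.** *Purpose: no small value of $|v|$ escaped.* Let $W=\{x\in U':|v|<\lambda\}$. Then $\overline W$ is a compact subset of $U'$ (a limit point on $\partial U'$ would have $|v|\le\lambda<m'$), and $\partial W\subset\bigcup\gamma_j$. If there were $x\in W\setminus\bigcup\mathcal B(0)$, join $x$ to infinity inside the connected set $\mathbb R^2\setminus\bigcup\mathcal B(0)$. The path must leave the bounded set $W$ through $\partial W\subset\bigcup\mathcal B(0)$, a contradiction. So $|v|\ge\lambda$ on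 $U'\setminus\bigcup\mathcal B(0)$. If $\mathcal B(0)=\emptyset$, in particular if $R_0=0$, we are done with $\mathcal B=\emptyset$.

**Step 4: growth.** *Purpose: collect the logarithm.* Dilate all discs about their centers by the factor $e^t$, with $t$ as time. Whenever discs touch, merge as in Step 2 until the family is disjoint, then continue. Each merging lowers the number of discs, so there are finitely many. The resulting disjoint family $\mathcal B(t)$ has total radius $e^tR_{00}$, and $\bigcup\mathcal B(t)$ increases with $t$. Put $T=\log(R/R_{00})\ge\log(R/R_0)$ and $\mathcal B=\mathcal B(T)$, of total radius $R$. By Step 3, $|v|\ge\lambda\ge m$ on $U'\setminus\bigcup\mathcal B$.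

Let $B\in\mathcal B(t)$ with $B\subset U'$. Points just outside $B$ lie in $U'$ and in no disc of $\mathcal B(t)$, so $|v|\ge\lambda$ there, and by continuity $|v|\ge\lambda$ on $\partial B$. We claim
$$\int_Be_\varepsilon(v)\ge\pi\lambda^2|d_B|\,t .$$
At $t=0$ it is trivial. All predecessors of $B$ lie in $B\subset U'$, so we can follow the claim in time.

*Between mergings* the annulus swept out by a disc meets none of the earlier discs, since the growing discs stay disjoint. So $|v|\ge\lambda$ on it and $d_B$ is constant. On a circle of radius $\rho$ with $|v|\ge\lambda$, $v=|v|e^{i\varphi}$, the Cauchy–Schwarz inequality gives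
$$\int_{\partial B_\rho}\tfrac12|\nabla v|^2\ge\tfrac{\lambda^2}2\int_{\partial B_\rho}|\partial_\tau\varphi|^2\ge\tfrac{\lambda^2}2\,\frac{(2\pi d_B)^2}{2\pi\rho}=\frac{\pi\lambda^2d_B^2}\rho .$$
Growth from radius $\rho_0$ to $e^s\rho_0$ therefore adds at least $\pi\lambda^2d_B^2s\ge\pi\lambda^2|d_B|s$.

*At a merging time* $t$, let $B$ be the new disc and let $B_i(t')$, $t'<t$ close to $t$, be the disjoint discs about to be merged into it. Outside them, in $B$, $|v|\ge\lambda$. So $d_B=\sum d_{B_i}$, and
$$\int_Be_\varepsilon(v)\ge\sum_i\int_{B_i(t')}e_\varepsilon(v)\ge\pi\lambda^2t'\sum_i|d_{B_i}|\ge\pi\lambda^2t'|d_B|.$$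
Let $t'\uparrow t$. This proves the claim. At $t=T$, with $\lambda\ge m$, it gives (8). $\square$

## 6. Slices of low energy carry an integer current

**Slice setting.** Let $s_-<s_+$ and $I=(s_-,s_+)$. We treat two cases in parallel; Theorem 1 needs only (a).

(a) $s_->0$, $U=\{s_-<|x-p|<s_+\}\subset\mathbb R^2$, $s(x)=|x-p|$, with slices $S_t=\{|x-p|=t\}$ oriented counterclockwise; $v\in C^\infty(U;\mathbb C)$ takes the value $1$ somewhere on each slice.

(b) $U=\mathbb R\times I$, $s(x)=x_2$, with slices $S_t=\{x_2=t\}$ oriented by $+x_1$; $v\in C^\infty(U;\mathbb C)$ and $v=1$ for $|x_1|\ge\ell$.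

Put $f_v(t)=\frac1{2\pi}\int_{S_t}(iv,\partial_\tau v)$ and $e(t)=\int_{S_t}e_\varepsilon(v)$, so that $\int_Ie\,dt=\int_Ue_\varepsilon(v)$.

**Lemma 2.** Let $0<\Lambda<\pi$. There is $\eta(\varepsilon)\to0$, depending only on $\Lambda,s_\pm,\ell$, such that for small $\varepsilon$ (depending on the same data): if $\int_Ue_\varepsilon(v)\le\Lambda|\log\varepsilon|$, there is $d\in\mathbb Z$ with $\int_I|f_v-d|\,dt\le\eta(\varepsilon)$.

*Proof.* Choose $m,\beta\in(0,1)$ with $\pi m^2(1-2\beta)>\Lambda$, and $m'=\frac{1+m}2$. The letter $C$ denotes constants depending only on $\Lambda,s_\pm,\ell,m,\beta$.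

**Step 1: good slices.** *Purpose: find boundary slices on which $|v|\ge m'$, so that Lemma 1 applies.* Let $h(y)=\int_{\min(y,1)}^1(1-q^2)\,dq$, a nonincreasing function with $h(1)=0$ and $|h'(y)|\le|1-y^2|$. If $\min_{S_t}|v|<m'$, go along $S_t$ from a point where $v=1$ to a point where $|v|<m'$; then by (2)
$$h(m')\le\int_{S_t}\big|1-|v|^2\big||\partial_\tau v|\le\sqrt2\,\varepsilon\,e(t).$$
So $Z_0=\{t\in I:\min_{S_t}|v|<m'\}$ satisfies $|Z_0|\le C\varepsilon|\log\varepsilon|$. Choose $t_-<t_+$ in $I\setminus Z_0$ within $|Z_0|+\varepsilon$ of $s_-$, $s_+$ respectively, and put $U'=\{t_-<s<t_+\}$. Apply Lemma 1 in $U'$ with $R=\varepsilon^\beta$. Since $R_0\le C\varepsilon|\log\varepsilon|$,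
$$\log(R/R_0)\ge(1-\beta)|\log\varepsilon|-\log|\log\varepsilon|-C\ge(1-2\beta)|\log\varepsilon|\qquad\text{for small }\varepsilon. \tag{9}$$
As $s$ is $1$-Lipschitz, $Y=s(\bigcup\mathcal B)$ is a finite union of closed intervals of total length $\le2\varepsilon^\beta$. Let $G=(t_-,t_+)\setminus Y$. For $t\in G$ the slice $S_t$ lies in $U'$ and misses all discs, so $|v|\ge m$ on $S_t$ and $d(t)=\deg(v,S_t)\in\mathbb Z$ is defined.

**Step 2: $d$ is constant on $G$.** *Purpose: this is where $\Lambda<\pi$ enters.* Let $t<t'$ be in $G$. A disc $B\in\mathcal B$ that meets $\{t<s<t'\}$ lies in it, because $s(B)$ is an interval avoiding $t$ and $t'$; so $B\subset U'$. Between the slices and outside these discs $|v|\ge m$, hence $d(t')-d(t)=\pm\sum d_B$ over these discs. (In case (b), use a long rectangle containing all of them; on its vertical sides $v=1$.) If the difference is nonzero, then $\sum|d_B|\ge1$, and by (8) and (9)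
$$\int_Ue_\varepsilon(v)\ge\pi m^2(1-2\beta)|\log\varepsilon|>\Lambda|\log\varepsilon|,$$
a contradiction. Let $d$ be the constant value.

**Step 3: current against degree on $G$.** *Purpose: compare $f_v$ with $d$ where $|v|\ge m$.* On such a slice $|\partial_\tau\varphi|\le|\partial_\tau v|/m$, and by (3) and (2)
$$|f_v(t)-d(t)|=\Big|\frac1{2\pi}\int_{S_t}(|v|^2-1)\,\partial_\tau\varphi\Big|\le\frac1{2\pi m}\int_{S_t}\big|1-|v|^2\big||\partial_\tau v|\le C\varepsilon\,e(t). \tag{10}$$
So $\int_G|f_v-d|\le C\varepsilon|\log\varepsilon|$.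

**Step 4: the bad slices.** *Purpose: show that $I\setminus G$ contributes $o(1)$.* For measurable $Z\subset I$ let $U_Z=\{x\in U:s(x)\in Z\}$, intersected with $\{|x_1|<\ell\}$ in case (b), where $\nabla v=0$ outside. Since $|v|^2\le1+|1-|v|^2|$,
$$\|v\|^2_{L^2(U_Z)}\le|U_Z|+|U_Z|^{1/2}\big\|1-|v|^2\big\|_{L^2(U)}\le C\big(|Z|+\varepsilon|\log\varepsilon|^{1/2}\big),$$
and therefore
$$\int_Z|f_v|\le\|v\|_{L^2(U_Z)}\|\nabla v\|_{L^2(U)}\le C\big(|Z|+\varepsilon|\log\varepsilon|^{1/2}\big)^{1/2}|\log\varepsilon|^{1/2}.$$
For $Z=I\setminus G$ we have $|Z|\le2(|Z_0|+\varepsilon)+2\varepsilon^\beta\le3\varepsilon^\beta$ for small $\varepsilon$, so this tends to $0$. For $Z=I$ we get $\int_I|f_v|\le C|\log\varepsilon|^{1/2}$; with Step 3 and $|G|\ge\frac12|I|$ this yields $|d|\le C|\log\varepsilon|^{1/2}$, so $|d|\,|I\setminus G|\to0$. Adding up,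
$$\int_I|f_v-d|\le\int_G|f_v-d|+\int_{I\setminus G}|f_v|+|d|\,|I\setminus G|\to0,$$
with a rate depending only on the stated data. $\square$

The companion lemma is a lower bound: if the current on most circles is near $k$, the disc inside must pay for $k$ vortices.

**Lemma 3.** Let $0<s_-<s_+$, $I=(s_-,s_+)$, $m\in(0,1)$, $\beta\in(0,\frac12)$, $\Lambda<\infty$. For all $\varepsilon$ small, depending only on these, the following holds for every $k\in\mathbb Z$. If $v\in C^\infty(B_{s_+}(p))$ takes the value $1$ on each circle $|x-p|=t$, $t\in I$, if $\int_{B_{s_+}(p)}e_\varepsilon(v)\le\Lambda|\log\varepsilon|$, and if $|\{t\in I:|f_v(t)-k|\le\frac14\}|\ge\frac12|I|$, then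
$$\int_{B_{s_+}(p)}e_\varepsilon(v)\ge\pi m^2(1-2\beta)\,|k|\,|\log\varepsilon|.$$

*Proof.* Put $m'=\frac{1+m}2$. As in Step 1 above, choose $t_+\in I\setminus Z_0$ within $|Z_0|+\varepsilon$ of $s_+$, and apply Lemma 1 in $U'=B_{t_+}(p)$ with $R=\varepsilon^\beta$; (9) holds for small $\varepsilon$. Let $G=(s_-,t_+)\setminus s(\bigcup\mathcal B)$, where now $s=|x-p|$ on the whole plane. Then $|I\setminus G|\to0$. For $t\in G$, $|v|\ge m$ on the circle $S_t$, and (10) gives $|\{t\in G:|f_v(t)-d(t)|\ge\frac14\}|\le C\varepsilon|\log\varepsilon|$, with $d(t)=\deg(v,S_t)$. So for small $\varepsilon$ some $t\in G$ has both $|f_v(t)-k|\le\frac14$ and $|f_v(t)-d(t)|<\frac14$, whence $|d(t)-k|<\frac12$ and $d(t)=k$. A disc of $\mathcal B$ meeting $B_t(p)$ lies in it, because its $s$-image is an interval avoiding $t$; so $\sum d_B=k$ over these discs. Summing (8) and using (9),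
$$\int_{B_{s_+}(p)}e_\varepsilon(v)\ge\pi m^2(1-2\beta)|\log\varepsilon|\sum|d_B|\ge\pi m^2(1-2\beta)|k||\log\varepsilon|.$$
No smallness condition involved $k$. $\square$

## 7. Competitors built from dipoles

We need a map with $F=k$ whose energy is just above $k\pi\sigma r_0^{N-2}|\log\varepsilon|$. Placing vortices near $p_0$ is easy; making the map equal to $1$ near $\partial\Omega$ takes an idea. We pair each vortex with its mirror image across the axis. The image has no cost, since it lies outside $D$.

**Lemma 4.** Let $\Omega$ have a neck, $k\ge1$ an integer, $\lambda>0$. For small $\varepsilon$ there is a Lipschitz $w_\varepsilon$ on $D$ (giving a Lipschitz $O(N-1)$-invariant function on $\Omega$) with $|w_\varepsilon|\le1$, $w_\varepsilon=1$ near $\partial\Omega$, and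
$$E_\varepsilon(w_\varepsilon)\le k\pi\sigma(r_0+\lambda)^{N-2}|\log\varepsilon|+C_\lambda .$$
Extended by $1$ to $B_{\rho_2}\setminus D$, it is $S^1$-valued and smooth on $B_{\rho_2}\setminus\overline{B_{\rho_1}}$, with degree $k$ on each circle $\partial B_t$, $t\in(\rho_1,\rho_2)$.

**Step 1: one dipole.** *Purpose: a map with two opposite vortices that equals $1$ away from them.* Let $D'\subset\mathbb R^2=\mathbb C$ be the union of $D$ and its reflection in $\{r=0\}$. It is open, and connected because $D$ meets the axis. Let $b\ne b'$ lie in a disc $\Delta$ with $\overline\Delta\subset D'$. The quotient $\frac{x-b}{x-b'}$ equals $-s$ with $s\ge0$ exactly when $x=\frac{b+sb'}{1+s}$, so its principal argument $\psi$ is smooth off the segment $[b,b']$. Let $\chi\in C_c^\infty(\Delta)$ be $1$ near $[b,b']$ and put $w_{b,b'}=e^{i\chi\psi}$. Near $[b,b']$ it equals $\frac{(x-b)|x-b'|}{|x-b|(x-b')}$, so it is smooth off $\{b,b'\}$; and it is $1$ off a compact subset of $\Delta$.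

**Step 2: a chain of dipoles.** *Purpose: connect $a\in D$ to its mirror image.* Let $a\in D$, $r(a)>0$, with reflection $a^*$. Since $D'$ is open and connected, there is a chain $a=b_0,b_1,\dots,b_n=a^*$ with consecutive points in discs as in Step 1. Cutting out loops, we may take the points distinct. Let $w_a=\prod_iw_{b_i,b_{i+1}}$. At an intermediate point $b_i$ the singular factors $\frac{|x-b_i|}{x-b_i}$ and $\frac{x-b_i}{|x-b_i|}$ cancel, and all other factors are smooth there. So $w_a:D'\setminus\{a,a^*\}\to S^1$ is smooth, equals $1$ off a compact subset of $D'$, and near $a$ is $\frac{x-a}{|x-a|}$ times a smooth $S^1$-valued map.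

**Step 3: the competitor and its energy.** *Purpose: put $k$ such vortices near $p_0$.* Since $p_0\in\partial D$ and $r_0>0$, the set $D\cap B_{\rho_1}\cap\{r<r_0+\lambda\}$ contains a nonempty open subset of $\{r>0\}$. Choose distinct $a_1,\dots,a_k$ in it and $\mu>0$ such that the discs $\bar B_\mu(a_j)$ (radius $\mu$, center $a_j$) are disjoint and contained in $D\cap B_{\rho_1}\cap\{0<r<r_0+\lambda\}$. For $\varepsilon<\mu$ put
$$w_\varepsilon=\prod_{j=1}^k\min(|x-a_j|/\varepsilon,1)\,w_{a_j}\quad\text{on }D.$$
Extended by $1$ to the closed half plane $\{r\ge0\}$ it is Lipschitz (the points $a_j^*$ are not there), so $x\mapsto w_\varepsilon(|x'|,z)$ is Lipschitz on $\Omega$ and equals $1$ near $\partial\Omega$. On $B_\mu(a_j)\setminus B_\varepsilon(a_j)$ we have $|w_\varepsilon|=1$ and $|\nabla w_\varepsilon|\le|x-a_j|^{-1}+C$, which contributes at most $\pi\log\frac1\varepsilon+C$ to $\int e_\varepsilon$. On $B_\varepsilon(a_j)$, $|\nabla w_\varepsilon|\le C/\varepsilon$ and $|w_\varepsilon|\le1$, so the contribution is $O(1)$. Elsewhere $|w_\varepsilon|=1$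 and $|\nabla w_\varepsilon|\le C$. Integrating against the weight $\sigma r^{N-2}$, with $r<r_0+\lambda$ on the discs $B_\mu(a_j)$, gives the energy bound.

**Step 4: degree.** *Purpose: check the winding in the annulus.* Points of $\partial D\cap B_{\rho_2}$ have $r\ge r_0>0$ by (4), so they are not in $D'$, and $w_\varepsilon=1$ in $D$ near them. Hence the extension by $1$ is smooth and $S^1$-valued on $B_{\rho_2}\setminus\bigcup_j\bar B_\mu(a_j)$. For $t\in(\rho_1,\rho_2)$ its degree on $\partial B_t$ is the sum of the $k$ local degrees, each equal to $1$. $\square$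

## 8. Invariant maps near winding $k$: proof of Theorem 1

**Step 1: the space and the functional.** *Purpose: make $F$ from (7) well defined and weakly continuous.* Let $X$ be the set of $O(N-1)$-invariant $u\in1+H^1_0(\Omega;\mathbb C)$, $u=v(r,z)$. Functions $1+\phi$ with invariant $\phi\in C_c^\infty(\Omega)$ are dense in $X$: approximate $u-1$ by test functions and average them over $O(N-1)$. For such functions the extension of $v$ by $1$ to $B_{\rho_2}\setminus D$ is smooth on $B_{\rho_2}$ and equals $1$ off $D$; in particular it takes the value $1$ on every $\partial B_t$. Since $r\ge r_0$ on $D\cap B_{\rho_2}$, the $H^1(B_{\rho_2})$ norm of $v-1$ is at most $(\sigma r_0^{N-2})^{-1/2}$ times the $H^1(\Omega)$ norm of $u-1$. So $u\mapsto v$ extends to a continuous affine map $X\to H^1(B_{\rho_2})$, which is also weakly continuous.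

For $v\in H^1(B_{\rho_2})$ the current $f_v(t)$ on $\partial B_t$ is defined for a.e. $t\in I=(\rho_1,\rho_2)$, and $F(u)=\frac1{|I|}\int_If_v\,dt$. By Rellich's theorem, $F$ is weakly continuous on $X$: in (7), $v$ converges strongly in $L^2$ and $\partial_\tau v$ weakly. Moreover $u\mapsto f_v\in L^1(I)$ and $u\mapsto\int_Ae_\varepsilon(v)$, $\int_{B_{\rho_2}}e_\varepsilon(v)$ are strongly continuous, because planar $H^1\subset L^4$. Finally, by (4),
$$E_\varepsilon(u)\ge\sigma r_1^{N-2}\int_Ae_\varepsilon(v),\qquad E_\varepsilon(u)\ge\sigma r_0^{N-2}\int_{B_{\rho_2}}e_\varepsilon(v). \tag{11}$$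

**Step 2: the barrier.** *Purpose: below the pass, $F$ is nearly an integer.* Fix $\kappa$ with $k\pi\sigma r_0^{N-2}<\kappa<\pi\sigma r_1^{N-2}$; this is where the hypothesis on $k$ enters. We claim that there is $\eta(\varepsilon)\to0$ such that for small $\varepsilon$, every $u\in X$ with $E_\varepsilon(u)\le\kappa|\log\varepsilon|$ admits $d\in\mathbb Z$ with
$$\int_I|f_v-d|\,dt\le\eta(\varepsilon),\qquad\text{hence}\qquad|F(u)-d|\le\eta(\varepsilon)/|I|. \tag{12}$$
By (11), $\int_Ae_\varepsilon(v)\le\Lambda_0|\log\varepsilon|$ with $\Lambda_0=\kappa/(\sigma r_1^{N-2})<\pi$. Let $v_n$ be smooth approximants of $v$ from Step 1 and $\Lambda\in(\Lambda_0,\pi)$. For large $n$, $\int_Ae_\varepsilon(v_n)\le\Lambda|\log\varepsilon|$, and Lemma 2(a) with $(s_-,s_+)=(\rho_1,\rho_2)$ gives $d_n\in\mathbb Z$ with $\int_I|f_{v_n}-d_n|\le\eta(\varepsilon)$. Since $f_{v_n}\to f_v$ in $L^1(I)$, the $d_n$ are bounded; along a subsequence they equal a fixed $d$, and we pass to the limit.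

**Step 3: minimization with an inactive constraint.** *Purpose: find a minimizer strictly inside the band.* Let
$$\mathcal K=\{u\in X:\ |u|\le1\text{ a.e.},\ |F(u)-k|\le\tfrac12\}.$$
It is weakly closed. On $\mathcal K$, $E_\varepsilon$ is coercive and weakly lower semicontinuous (the potential term is even continuous, by $L^2$ convergence and $|u|\le1$). The set is nonempty: the map $w_\varepsilon$ of Lemma 4 has $f_{w_\varepsilon}=k$ on $I$, by (3) with $|w_\varepsilon|=1$ on $A$, so $F(w_\varepsilon)=k$. Hence there is a minimizer $u_\varepsilon$, and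
$$E_\varepsilon(u_\varepsilon)\le k\pi\sigma(r_0+\lambda)^{N-2}|\log\varepsilon|+C_\lambda\quad\text{for every fixed }\lambda>0. \tag{13}$$
Fix $\lambda$ with $k\pi\sigma(r_0+\lambda)^{N-2}<\kappa$. For small $\varepsilon$ the right side is $\le\kappa|\log\varepsilon|$, so by (12) $F(u_\varepsilon)$ is within $o(1)$ of an integer $d$. Since $|F(u_\varepsilon)-k|\le\frac12$, we get $|d-k|\le\frac12+o(1)$, so $d=k$. Thus $|F(u_\varepsilon)-k|=o(1)$.

**Step 4: $u_\varepsilon$ solves (1).** *Purpose: remove the constraints $|F-k|\le\frac12$, $|u|\le1$, and the symmetry.* Let $\phi\in C_c^\infty(\Omega;\mathbb C)$ be invariant. The map $P(u_\varepsilon+\tau\phi)$ is invariant and lies in $1+H^1_0(\Omega)$, since $P$ is Lipschitz with $P(1)=1$. As $\tau\to0$ it is bounded in $H^1$ and tends to $Pu_\varepsilon=u_\varepsilon$ in $L^2$, hence weakly in $H^1$. So $F(P(u_\varepsilon+\tau\phi))\to F(u_\varepsilon)$, and by Step 3 $P(u_\varepsilon+\tau\phi)\in\mathcal K$ for small $|\tau|$. Thus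
$$E_\varepsilon(u_\varepsilon)\le E_\varepsilon(P(u_\varepsilon+\tau\phi))\le E_\varepsilon(u_\varepsilon+\tau\phi).$$
The right side is a polynomial in $\tau$, as $u_\varepsilon$ and $\phi$ are bounded, so $E_\varepsilon'(u_\varepsilon)[\phi]=0$.

For general $\phi\in C_c^\infty(\Omega;\mathbb C)$, invariance of $u_\varepsilon$ and $E_\varepsilon$ gives $E_\varepsilon'(u_\varepsilon)[\phi]=E_\varepsilon'(u_\varepsilon)[\phi\circ R]$ for $R\in O(N-1)$. Averaging over $R$, $E_\varepsilon'(u_\varepsilon)[\phi]=E_\varepsilon'(u_\varepsilon)[\bar\phi]=0$, where $\bar\phi$ is the invariant average of $\phi$. So $u_\varepsilon$ is a bounded weak solution of (1) with $u_\varepsilon=1$ on $\partial\Omega$. Its right-hand side is bounded, so elliptic regularity and bootstrapping give $u_\varepsilon\in C^\infty(\overline\Omega)$.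

**Step 5: the exact energy constant.** *Purpose: match (13) from below.* From (13), letting first $\varepsilon\to0$ and then $\lambda\to0$, $\limsup E_\varepsilon(u_\varepsilon)/|\log\varepsilon|\le k\pi\sigma r_0^{N-2}$. For the converse, let $v$ be the planar function of $u_\varepsilon$. By (12) with $d=k$, $\int_I|f_v-k|\le\eta(\varepsilon)$, and by (11) $\int_{B_{\rho_2}}e_\varepsilon(v)\le C|\log\varepsilon|$. For small $\varepsilon$, smooth approximants $v_n$ of $v$ with $n$ large satisfy $\int_I|f_{v_n}-k|\le|I|/16$, hence $|\{t\in I:|f_{v_n}-k|>\frac14\}|\le\frac14|I|$, and $\int_{B_{\rho_2}}e_\varepsilon(v_n)\le(C+1)|\log\varepsilon|$. Lemma 3 bounds $\int_{B_{\rho_2}}e_\varepsilon(v_n)$ below. Letting $n\to\infty$ and using (11),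
$$E_\varepsilon(u_\varepsilon)\ge\sigma r_0^{N-2}\,\pi m^2(1-2\beta)\,k\,|\log\varepsilon|\quad\text{for small }\varepsilon.$$
Let $m\to1$ and $\beta\to0$.

**Step 6: no convergence.** *Purpose: exclude the limit $u_*\equiv1$.* $F$ is weakly continuous, $F(1)=0$, and $F(u_\varepsilon)\to k\ge1$. $\square$

*Several solutions at once.* The complex conjugate of a solution with $g\equiv1$ is again a solution, and $F(\bar u)=-F(u)$. Given $K$, choose $\delta$ with $K\delta^{N-2}<3^{-(N-2)}$. For small $\varepsilon$, Theorem 1 on $\Omega_\delta$ with $k=1,\dots,K$, together with conjugation, gives at least $2K$ solutions that violate (5) in this way. They are distinct because their values of $F$ are near $\pm1,\dots,\pm K$. For $N=3$ and $\delta=\frac18$ the condition $\frac k8<\frac13$ allows $k=1,2$.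

## 9. Meridians, parallels, and local minimizers: proof of Theorem 2

Now $\Omega=\Omega_\delta$, $p_0=(\delta,0)$, $I=(\frac12,\frac34)$, $S=S^{N-2}$, $M=S\times I$. The letter $C_N$ denotes constants depending only on $N$; they may change from line to line.

**What fails without symmetry.** A general $v$ has for each direction $\omega\in S$ its own planar section and its own current $f_v(\omega,t)$. Lemma 2 on almost all sections gives an integer $d(\omega)$, but it may depend on $\omega$: with $d=1$ on half of $S$ and $d=0$ on the other half, the average of $f_v$ over $M$ would be $\frac12$, and the barrier would be lost. So we must also prove that $d$ does not change with $\omega$. For this we slice a second time, along circles in $S$ (parallels), using Lemma 2(b). A few directions will escape control; we limit their influence by truncating the current before averaging. But then the functional is nonlinear in $f_v$, and its weak continuity needs *strong* $L^1$ compactness of the currents.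

**Step 1: removing the boundary datum.** *Purpose: reduce to maps equal to $1$ on $\partial\Omega$.* Since $\partial\Omega$ is connected and simply connected, $g=e^{i\varphi_0}$, and $\varphi_*\in C^\infty(\overline\Omega)$. Write $u=u_*v$; then $u\in H^1_g$ if and only if $v\in1+H^1_0(\Omega)$. Since $\nabla u=u_*(\nabla v+iv\nabla\varphi_*)$ and $|u|=|v|$, whenever $|v|\le1$ we have
$$E_\varepsilon(u)\le2E_\varepsilon(v)+\int_\Omega|\nabla\varphi_*|^2,\qquad E_\varepsilon(v)\le2E_\varepsilon(u)+\int_\Omega|\nabla\varphi_*|^2. \tag{14}$$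

**Step 2: the truncated functional.** *Purpose: define the quantity to be constrained.* For $\omega\in S$ put $v_\omega(r,z)=v(r\omega,z)$ on $D\cap B_{3/4}$ and $v_\omega=1$ on $B_{3/4}\setminus D$. With $\mathbb R^2=\mathbb C$, let $V(\omega,t,\vartheta)=v_\omega(p_0+te^{i\vartheta})$ and
$$f_v(\omega,t)=\frac1{2\pi}\int_{-\pi}^\pi(iV,\partial_\vartheta V)\,d\vartheta,\qquad \Phi(v)=\frac1{|M|}\int_MT(f_v),\qquad T(s)=\min\big(1,\max(0,2s-\tfrac12)\big).$$
So $T=0$ on $(-\infty,\frac14]$ and $T=1$ on $[\frac34,\infty)$. For fixed $\omega$, $f_v(\omega,t)$ is the current of $v_\omega$ on $\partial B_t$, as in Section 6. Where $V\ne1$ and $t\in I$ we have $\frac13\le r\le\delta+\frac34\le\frac78$, so $(\omega,t,\vartheta)$ are coordinates with Jacobian bounded above and below there. Hence $v\mapsto V$ is continuous from $1+H^1_0(\Omega)$ to $H^1(M\times S^1)$, strongly and weakly (it is affine), and $v\mapsto f_v\in L^1(M)$ is strongly continuous.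

**Step 3: weak continuity of $\Phi$.** *Purpose: strong $L^1$ compactness of the currents.* Let $v\in1+C_c^\infty(\Omega)$, and let $\partial$ be a first-order derivative in $(\omega,t)$. Then
$$\partial f_v=\frac1{2\pi}\int_{-\pi}^\pi\big[(i\partial V,\partial_\vartheta V)+(iV,\partial_\vartheta\partial V)\big]d\vartheta=\frac1\pi\int_{-\pi}^\pi(i\partial V,\partial_\vartheta V)\,d\vartheta. \tag{15}$$
For the second equality, integrate by parts in $\vartheta$, which gives $-(i\partial_\vartheta V,\partial V)=(i\partial V,\partial_\vartheta V)$. The second derivatives of $V$ have disappeared, and $\|f_v\|_{W^{1,1}(M)}\le C(1+\|v\|_{H^1}^2)$. By density and lower semicontinuity of the total variation, $\|f_v\|_{BV(M)}\le C(1+\|v\|^2_{H^1})$ for all $v\in1+H^1_0(\Omega)$. If $v_n\rightharpoonup v$ weakly, then $(f_{v_n})$ is precompact in $L^1(M)$, and $f_{v_n}\to f_v$ in the sense of distributions (strong $L^2$ times weak $L^2$). So $f_{v_n}\to f_v$ in $L^1(M)$, and, $T$ being Lipschitz, $\Phi(v_n)\to\Phi(v)$.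

**Lemma 5 (barrier without symmetry).** There are $\kappa_1=\kappa_1(N)>0$, $c_N>0$ and $\varepsilon_1$ (depending on $N,\delta$) such that if $\varepsilon<\varepsilon_1$, $v\in1+H^1_0(\Omega)$, $|v|\le1$ and $E_\varepsilon(v)<\kappa_1|\log\varepsilon|$, then $\Phi(v)\notin(\frac1{10},\frac9{10})$; and if moreover $\Phi(v)>\frac12$, then $E_\varepsilon(v)\ge c_N\delta^{N-2}|\log\varepsilon|$.

*Proof.*

**(i) Reduction to smooth maps.** *Purpose: Lemmas 2 and 3 need smoothness.* It suffices to prove the lemma for $v\in1+C_c^\infty(\Omega)$, without the condition $|v|\le1$. Indeed, for $v$ as in the lemma take $\phi_n\in C_c^\infty(\Omega;\mathbb C)$ with $\phi_n\to v-1$ in $H^1$ and a.e., and a bounded smooth $\Psi:\mathbb C\to\mathbb C$ with bounded derivatives and $\Psi(y)=y$ for $|y|\le2$. Put $v_n=1+\Psi(\phi_n)\in1+C_c^\infty(\Omega)$. Since $|v-1|\le2$, $\Psi(v-1)=v-1$ and $D\Psi(v-1)=\mathrm{Id}$. The terms $D\Psi(\phi_n)\nabla(\phi_n-(v-1))$ and $(D\Psi(\phi_n)-\mathrm{Id})\nabla(v-1)$ tend to $0$ in $L^2$, the second by dominated convergence, so $v_n\to v$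 in $H^1$. As the $v_n$ are uniformly bounded and converge a.e., $E_\varepsilon(v_n)\to E_\varepsilon(v)$; also $\Phi(v_n)\to\Phi(v)$. The hypotheses $E_\varepsilon<\kappa_1|\log\varepsilon|$ and $\Phi>\frac12$ are strict, so they hold for $v_n$ with $n$ large; the conclusions are closed conditions, so they pass to the limit.

So let $v\in1+C_c^\infty(\Omega)$ and $E_\varepsilon(v)<\kappa|\log\varepsilon|$, with $\kappa$ to be chosen. Below, $o(1)$ denotes quantities tending to $0$ as $\varepsilon\to0$ uniformly in $v$.

**(ii) Meridians.** *Purpose: an integer $d(\omega)$ for most $\omega$.* Let $e_1(\omega)$ be the planar energy of $v_\omega$ on $B_{3/4}\setminus\overline{B_{1/2}}$. As $r\ge\frac13$ where $v_\omega\ne1$ there, and the volume element is $r^{N-2}\,dr\,dz\,d\omega$, we get $\int_Se_1\,d\omega\le3^{N-2}\kappa|\log\varepsilon|$. Let $\Theta=\{\omega:e_1(\omega)\le|\log\varepsilon|\}$, so $|S\setminus\Theta|\le3^{N-2}\kappa$. The function $v_\omega$ is smooth and takes the value $1$ on each circle $\partial B_t$. By Lemma 2(a) with $\Lambda=1<\pi$, for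 $\omega\in\Theta$ there is $d(\omega)\in\mathbb Z$ with
$$\int_I|f_v(\omega,t)-d(\omega)|\,dt=o(1). \tag{16}$$
For small $\varepsilon$, $d(\omega)$ is the integer nearest to the mean of $f_v(\omega,\cdot)$, so it is measurable.

**(iii) Parallels.** *Purpose: for most great circles and most $t$, the current is nearly one integer along the whole circle.* For $R\in SO(N-1)$ let $\gamma_R(\theta)=R(\cos\theta,\sin\theta,0,\dots,0)\in S$. For $t\in I$ put $V_{R,t}(y)=V(\gamma_R(y_2),t,y_1)$ for $|y_1|\le\pi$ and $V_{R,t}(y)=1$ for $|y_1|>\pi$. If $\cos\vartheta<0$, the point $p_0+te^{i\vartheta}$ has first coordinate $<\delta$, so it is not in $D$ and $V=1$ there. Hence $V_{R,t}=1$ for $|y_1|>\frac\pi2$, and $V_{R,t}$ is smooth. Its $y_1$-derivative is $t$ times the derivative of $v$ in a unit direction of the $(r,z)$-plane, and its $y_2$-derivative is $r$ times the derivative of $v$ in a unit direction tangent to the sphere $r=\text{const}$. These directions are orthogonal and $t,r\le1$ where $V\neq1$, so $e_\varepsilon(V_{R,t})\le e_\varepsilon(v)$ at corresponding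 points. Let $e_2(R,t)=\int_{\mathbb R\times(0,2\pi)}e_\varepsilon(V_{R,t})\,dy$. For $R$ Haar distributed and $\theta$ fixed, $\gamma_R(\theta)$ is uniform on $S$. Since $dr\,dz=t\,dt\,d\vartheta$ with $t\ge\frac12$, we have $dt\,d\vartheta\le2\,dr\,dz$; and $r\ge\frac13$ where the energy density is nonzero. So
$$\int dR\int_Ie_2(R,t)\,dt\le2\pi\cdot\frac1\sigma\cdot2\cdot3^{N-2}E_\varepsilon(v)\le\frac{4\pi}\sigma3^{N-2}\kappa|\log\varepsilon|.$$
Hence $e_2(R,t)\le|\log\varepsilon|$ off a set of $(R,t)$ of measure $\le C_N\kappa$. For the remaining $(R,t)$, Lemma 2(b) on the strip $\mathbb R\times(0,2\pi)$, with $\ell=\pi$ and $\Lambda=1$, gives $d'(R,t)\in\mathbb Z$ with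
$$\int_0^{2\pi}|f_v(\gamma_R(\theta),t)-d'(R,t)|\,d\theta=o(1), \tag{17}$$
because the current of $V_{R,t}$ on the line $\{y_2=\theta\}$ is $f_v(\gamma_R(\theta),t)$. For small $\varepsilon$, $d'(R,t)$ is measurable, as before.

**(iv) One integer for most $\omega$.** *Purpose: combine the two families of slices.* Let $R$ be Haar distributed, $t$ uniform in $I$, and $\theta,\theta'$ uniform in $(0,2\pi)$, all independent. Then $(\gamma_R(\theta),t)$ is uniform on $M$. By (ii), (iii) and Chebyshev's inequality applied to (16) and (17), except with probability $\le C_N\kappa+o(1)$ the following hold: $\gamma_R(\theta),\gamma_R(\theta')\in\Theta$; $f_v(\gamma_R(\theta),t)$ is within $\frac18$ of both $d(\gamma_R(\theta))$ and $d'(R,t)$; and the same with $\theta'$. Two integers within $\frac18$ of the same number coincide, so $d(\gamma_R(\theta))=d'(R,t)=d(\gamma_R(\theta'))$.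

We compare the law $\mu$ of $(\gamma_R(\theta),\gamma_R(\theta'))$ with the uniform law on $S\times S$. If $N=3$, $R$ is a rotation of the circle and $\mu$ is uniform. If $N\ge4$, both laws are $SO(N-1)$-invariant. The angle between the two points is uniform on $[0,\pi]$ under $\mu$, and has density $\sin^{N-3}\alpha/\int_0^\pi\sin^{N-3}$ under the uniform law. Given a measurable $h\ge0$ on $S\times S$, its average over $SO(N-1)$ depends only on the angle $\alpha\in(0,\pi)$, because $SO(N-1)$ acts transitively on pairs with a given angle in $(0,\pi)$ (here $N-1\ge3$). Call it $\bar h(\alpha)$. Then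
$$\int h\,d(\text{uniform})=\int_0^\pi\bar h(\alpha)\frac{\sin^{N-3}\alpha}{\int_0^\pi\sin^{N-3}}\,d\alpha\le\frac{\pi}{\int_0^\pi\sin^{N-3}}\int_0^\pi\bar h(\alpha)\frac{d\alpha}\pi=C_N\int h\,d\mu .$$
Taking for $h$ the indicator of the exceptional event, we find for independent uniform $\omega,\omega'$
$$\mathbb P\big(\omega,\omega'\in\Theta,\ d(\omega)=d(\omega')\big)\ge1-C_N\kappa-o(1).$$
With $p_j=\mathbb P(\omega\in\Theta,\ d(\omega)=j)$ we have $\sum_jp_j\le1$, and the left side is $\sum_jp_j^2\le\max_jp_j$. So some $d\in\mathbb Z$ satisfies $p_d\ge1-C_N\kappa-o(1)$. Together with (16),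
$$\big|\{(\omega,t)\in M:|f_v-d|>\tfrac18\}\big|\le(C_N\kappa+o(1))|M|\le\tfrac1{10}|M|, \tag{18}$$
provided $\kappa=\kappa_1(N)$ and $\varepsilon$ are small.

**(v) The gap.** *Purpose: conclude on $\Phi$.* If $d\le0$, then $f_v\le\frac18$ where $|f_v-d|\le\frac18$, so $T(f_v)=0$ there; since $T\le1$, (18) gives $\Phi(v)\le\frac1{10}$. If $d\ge1$, then $f_v\ge\frac78$ there, $T(f_v)=1$, and $\Phi(v)\ge\frac9{10}$.

**(vi) The lower bound.** *Purpose: a state with $\Phi>\frac12$ has energy of order $|\log\varepsilon|$.* Let $\Phi(v)>\frac12$, so $d\ge1$ by (v). By (18) and Fubini's theorem, $|\{t\in I:|f_v(\omega,t)-d|>\frac18\}|\le\frac12|I|$ for $\omega$ in a set of measure $\ge\frac45\sigma$. Since $r\ge\delta$ on $D\cap B_{3/4}$, the planar energy of $v_\omega$ on $B_{3/4}$ has integral over $S$ at most $\delta^{-(N-2)}\kappa_1|\log\varepsilon|$. So it is $\le\Lambda|\log\varepsilon|$, with $\Lambda=10\kappa_1\delta^{-(N-2)}/\sigma$, off a set of measure $\le\frac\sigma{10}$. On the remaining set of $\omega$, of measure $\ge\frac7{10}\sigma$, Lemma 3 applies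 with $k=d$ and $m,\beta$ such that $m^2(1-2\beta)=\frac12$; its smallness condition on $\varepsilon$ does not depend on $d$. It bounds the planar energy below by $\frac\pi2|d||\log\varepsilon|\ge\frac\pi2|\log\varepsilon|$. Integrating with weight $r^{N-2}\ge\delta^{N-2}$,
$$E_\varepsilon(v)\ge\frac{7\sigma}{10}\cdot\frac\pi2\,\delta^{N-2}|\log\varepsilon|. \qquad\square$$

**Step 4: the constrained minimizer.** *Purpose: show that the constraint is inactive.* Let $\delta_0\le\frac18$ satisfy $4\pi\sigma(2\delta_0)^{N-2}<\kappa_1(N)$, and let $\delta\le\delta_0$. Put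
$$\mathcal K=\{u\in H^1_g:\ |u|\le1\text{ a.e.},\ \Phi(u/u_*)\ge\tfrac12\}.$$
By Step 3, $\mathcal K$ is weakly closed. Lemma 4 with $k=1$, $r_0=\lambda=\delta$ gives $w_\varepsilon$ with $f_{w_\varepsilon}\equiv1$ on $M$, so $\Phi(w_\varepsilon)=T(1)=1$ and $u_*w_\varepsilon\in\mathcal K$; by (14), $E_\varepsilon(u_*w_\varepsilon)\le2\pi\sigma(2\delta)^{N-2}|\log\varepsilon|+C$. As in Section 8, $E_\varepsilon$ has a minimizer $u_\varepsilon$ on $\mathcal K$, and it satisfies the same bound. By (14) again, $v_\varepsilon=u_\varepsilon/u_*$ satisfies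
$$E_\varepsilon(v_\varepsilon)\le4\pi\sigma(2\delta)^{N-2}|\log\varepsilon|+C<\kappa_1|\log\varepsilon|\quad\text{for small }\varepsilon.$$
Since $\Phi(v_\varepsilon)\ge\frac12$, Lemma 5 gives first $\Phi(v_\varepsilon)\ge\frac9{10}$, and then $E_\varepsilon(v_\varepsilon)\ge c_N\delta^{N-2}|\log\varepsilon|$. By (14), $c|\log\varepsilon|\le E_\varepsilon(u_\varepsilon)\le C|\log\varepsilon|$ with $c>0$.

**Step 5: local minimality and the equation.** *Purpose: compare with all nearby maps, not only those in $\mathcal K$.* Let $w_n\to u_\varepsilon$ in $H^1_g$. Then $Pw_n\in H^1_g$ is bounded in $H^1$ and tends to $Pu_\varepsilon=u_\varepsilon$ in $L^2$, hence weakly in $H^1$, so $\Phi(Pw_n/u_*)\to\Phi(v_\varepsilon)\ge\frac9{10}>\frac12$. Therefore $Pw_n\in\mathcal K$ for large $n$ and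
$$E_\varepsilon(w_n)\ge E_\varepsilon(Pw_n)\ge E_\varepsilon(u_\varepsilon).$$
As the sequence was arbitrary, $u_\varepsilon$ is a local minimizer in $H^1_g$. Testing with $u_\varepsilon+\tau\phi$, $\phi\in C_c^\infty(\Omega;\mathbb C)$, shows that it is a bounded weak solution of (1), hence smooth on $\overline\Omega$.

**Step 6: no convergence.** *Purpose: exclude the limit $u_*$.* If $u_{\varepsilon_n}\rightharpoonup u_*$ in $H^1$ along some $\varepsilon_n\to0$, then $v_{\varepsilon_n}=\overline{u_*}\,u_{\varepsilon_n}\rightharpoonup1$, and by Step 3 $\Phi(v_{\varepsilon_n})\to\Phi(1)=T(0)=0$. This contradicts $\Phi(v_{\varepsilon_n})\ge\frac9{10}$. $\blacksquare$
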